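# Smallest $(6t-1)$-regular graphs of thickness $t$

## Five-regular planar graphs and the icosahedron

All graphs here are finite and simple. We start with a question that can be settled in a few minutes: how large can $k$ be in a $k$-regular planar graph, and how small can a graph attaining that $k$ be?

Recall the consequence of Euler's formula that drives everything. A planar graph on $n\ge 3$ vertices has at most $3n-6$ edges, with equality exactly when every face of a plane drawing is a triangle. Such a graph is called a triangulation. For example, the octahedron has $6$ vertices, $12=3\cdot 6-6$ edges and $8$ triangular faces.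

Suppose a planar graph is $k$-regular on $n\ge3$ vertices. Then $kn/2\le 3n-6<3n$, so $k\le 5$. If $k=5$, then $5n/2\le 3n-6$ gives $n\ge 12$. Is $12$ attained? It is, by the icosahedron. We build the icosahedron in a particular way, because the construction will be reused.

**The cuboctahedron.** Let $e_0,e_1,e_2$ be the standard basis of $\mathbb R^3$, with subscripts in $\mathbb Z_3$. Let $L$ be the set of the twelve points $\pm e_i\pm e_j$ with $i\ne j$. Their convex hull is the cuboctahedron $\mathcal C$. Here are its faces.

- For $k\in\mathbb Z_3$ and a sign $\varepsilon$, the plane $\varepsilon x_k=1$ supports the hull and contains exactly the four points $\varepsilon e_k\pm e_{k-1}$, $\varepsilon e_k\pm e_{k+1}$. This gives $6$ square faces. I write $F=(k,\varepsilon)$ for such a square.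
- For signs $\varepsilon_0,\varepsilon_1,\varepsilon_2$, the plane $\varepsilon_0x_0+\varepsilon_1x_1+\varepsilon_2x_2=2$ supports the hull and contains exactly the three points $\varepsilon_ie_i+\varepsilon_je_j$. This gives $8$ triangular faces.

Two points of $L$ with inner product $1$ have the form $\varepsilon e_i+\delta e_j$ and $\varepsilon e_i+\gamma e_k$ with $i,j,k$ distinct. They are consecutive corners of exactly one of the squares, $(i,\varepsilon)$, and lie in exactly one of the triangles, the one with signs $\varepsilon,\delta,\gamma$. Conversely, every side of the listed squares and triangles joins two points with inner product $1$. So every side of a listed face is shared with another listed face, hence the list is closed under passing across an edge, and these are all the faces. The result is a polyhedron with $12$ vertices and $24$ edges. Two vertices are adjacent exactly when their inner product is $1$; it is $4$-regular, and each edge lies in exactly one triangle and exactly one square.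

**The two diagonals of a square.** For $F=(k,\varepsilon)$ put
$$S_F=\{\varepsilon e_k+ e_{k-1},\ \varepsilon e_k-e_{k-1}\},\qquad E_F=\{\varepsilon e_k+ e_{k+1},\ \varepsilon e_k- e_{k+1}\}.\tag{1}$$
The two points of $S_F$ have inner product $1-1=0$, so they are not adjacent in $\mathcal C$; the same holds for $E_F$. Hence $S_F$ and $E_F$ are the two pairs of opposite corners of the square.

A point of $L$ has exactly two nonzero coordinates, and it lies in two squares. In one of them it is a corner in $S_F$, and in the other a corner in $E_F$. Indeed, the two nonzero coordinates can be named $k$ and $k-1$ in exactly one way, and $\varepsilon e_k+\delta e_{k-1}$ lies in $S_{(k,\varepsilon)}$, in $E_{(k-1,\delta)}$, and in no other $S$ or $E$. So the six sets $S_F$ partition $L$, and so do the six sets $E_F$.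

**The case of planar graphs.** In each square $F$ draw the diagonal joining the two points of $E_F$. The six new edges are not edges of $\mathcal C$, they are pairwise disjoint, and they do not cross. Each vertex lies in exactly one $E_F$, so its degree rises from $4$ to $5$. We have a $5$-regular planar graph on $12$ vertices (the icosahedron), and $12$ is the minimum.

Now let us allow several planar graphs instead of one. What changes?

## Thickness and the bound $n\ge 12t$

**Definition.** The thickness $\Theta(G)$ of a graph $G$ is the minimum number of planar subgraphs whose union is $G$.

We may assign each edge to the first of the subgraphs that contains it. Since subgraphs of planar graphs are planar, $\Theta(G)$ is also the minimum number of classes in a partition of $E(G)$ such that each class forms a planar graph. I call these classes layers. For instance, $K_5$ has $10>3\cdot5-6$ edges, so it is not planar; but $K_5$ minus an edge is planar, so the two layers "$K_5$ minus an edge" and "that edge" show $\Theta(K_5)=2$.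

A graph of thickness at most $t$ on $n\ge3$ vertices has at most $t(3n-6)$ edges. If it is $k$-regular, then $kn/2\le t(3n-6)<3tn$, so
$$k\le 6t-1 .\tag{2}$$
Graphs with $k=6t-1$ and thickness $t$ exist for every $t$; one known construction uses $(48t)^2$ vertices. How small can they be? If $G$ is $(6t-1)$-regular of thickness $t$ on $n$ vertices, then
$$\frac{(6t-1)n}{2}=|E(G)|\le t(3n-6)\quad\Longrightarrow\quad \frac n2\ge 6t\quad\Longrightarrow\quad n\ge 12t .\tag{3}$$
If $n=12t$, then equality holds throughout, so in every partition into $t$ planar layers each layer is a triangulation on all $12t$ vertices. There is no slack at all. For $t=2$ the bound is $24$, while Durocher et al. exhibit an $11$-regular graph of thickness two on $32$ vertices. The problem of determining the minimum for each $t$ comes from the slides "Maximizing the Degree of (Geometric) Thickness-$t$ Regular Graphs". The counting bound is always attained.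

**Theorem 1.** For every $t\ge1$ there is a $(6t-1)$-regular graph of thickness $t$ on $12t$ vertices, and none on fewer. The graph constructed below is an edge-disjoint union of $t$ pairwise isomorphic spanning planar triangulations.

In particular, for $t=2$ there is an $11$-regular graph of thickness two on $24$ vertices.

**Theorem 2.** Let $N(t)$ be the set of orders of $(6t-1)$-regular graphs of thickness $t$. Then $N(t)\subseteq\{n\text{ even}: n\ge 12t\}$, $\min N(t)=12t$, $N(t)$ is closed under addition, and $N(t)$ contains $12tc+2j$ whenever $j\ge0$ and $c\ge 2j+1$. In particular, $N(t)$ contains every even $n\ge 12t(12t-1)$.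

The argument does not determine which even $n$ with $12t<n<12t(12t-1)$ belong to $N(t)$, except for those of the form $12tc+2j$ with $j\ge 0$ and $c\ge 2j+1$.

**Thickness comes for free.** If a $(6t-1)$-regular graph is a union of $t$ planar graphs, its thickness is exactly $t$: if it were some $s\le t-1$, then (2) with $s$ in place of $t$ would give $6t-1\le 6s-1$, which is false. So for Theorem 1 we only need $t$ edge-disjoint planar graphs on a common set of $12t$ vertices whose union is $(6t-1)$-regular.

## Hubs, fillers, and a degree count that works by itself

A triangulation on $12t$ vertices has average degree $\frac{2(36t-6)}{12t}=6-\frac1t$. For $t\ge2$ this is not an integer, so no single layer is regular. Degrees must be unequal inside a layer and balance out across layers.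

Here is a way to balance them. Take $12t$ vertices $(\ell,i)$ with label $\ell\in L$ and index $i\in\mathbb Z_t$:
$$V=L\times\mathbb Z_t .$$
In layer $r$, let the twelve vertices of index $r$ be hubs, placed as the vertices of a cuboctahedron. The other $12(t-1)$ vertices are fillers, and we put $2(t-1)$ of them into each of the six squares. In the icosahedron, the square $F$ with corners $S_F=\{a,b\}$ and $E_F=\{c,d\}$ contained the single edge $cd$. Now subdivide this edge: draw a path from $c$ to $d$ whose interior vertices are the $2(t-1)$ fillers, and join each filler to both $a$ and $b$. The square is cut into triangles.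

Count degrees. A filler gets $2$ from the path and $2$ from $a,b$, so $4$ in total. A hub has $4$ cuboctahedron edges. Being in exactly one $S_F$, it receives $2(t-1)$ edges from fillers; being in exactly one $E_F$, it gets one path edge. Its degree is $4+2(t-1)+1=2t+3$. Each vertex is a hub once and a filler $t-1$ times, so its total is
$$(2t+3)+4(t-1)=6t-1.\tag{4}$$
The degrees are right whichever fillers go into which squares, provided that no edge is used in two layers. The whole problem is therefore edge-disjointness, and what we control is the distribution of the fillers, the order of the paths, and how the paths are attached to $c$ and $d$.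

## Where filling a square with its own labels collides

The six squares need $2(t-1)$ fillers each, so it is natural to give square $F$ two labels, with all indices other than $r$. Since the sets $S_F$ partition $L$ into six pairs, give square $F$ the pair
$$P_F=S_{\sigma F}$$
for some permutation $\sigma$ of the six squares. The filler set of $F$ in layer $r$ is then $P_F\times(\mathbb Z_t\setminus\{r\})$.

The first thing to try is $\sigma=\mathrm{id}$: each square is filled with the labels of its own pair. This fails at once. In layer $r$ we draw the edges $(a,r)(x,s)$ with $a,x\in S_F$ and $s\neq r$. In layer $s$, the vertex $(x,s)$ is a hub in $S_F$, and $(a,r)$ is a filler of $F$, so the same edge is drawn again. Every edge of this kind appears twice.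

The next thing to try, filling each square with the pair of the opposite square, i.e. $\sigma(k,\varepsilon)=(k,-\varepsilon)$, fails for the same reason. In general, suppose $\sigma^2R=R$ for some square $R$. Let $a\in S_R$, $x\in S_{\sigma R}$ and $r\ne s$. In layer $r$ the hub $(a,r)$ is joined to the filler $(x,s)$ of $R$, as $x\in P_R$. In layer $s$ the hub $(x,s)$ lies in $S_{\sigma R}$ and $(a,r)$ is a filler of $\sigma R$, as $a\in S_R=S_{\sigma^2R}=P_{\sigma R}$. The edge is used twice. So $\sigma$ must have neither fixed points nor $2$-cycles. A $6$-cycle is a natural choice.

Not every $6$-cycle works, because there are also the edges that attach the paths to the corners $c,d\in E_F$. Such an edge joins $c$ to some label of $S_{\sigma F}$. Suppose $c$ happens to lie in $S_{\sigma^2F}$, and that the edge is $(c,r)(x,s)$ with $x\in S_{\sigma F}$ and $s\neq r$. Then in layer $s$ the hub $(x,s)$, with $x\in S_{\sigma F}$, is joined to the filler $(c,r)$ of $\sigma F$, since $c\in S_{\sigma^2F}=P_{\sigma F}$; again a repeated edge. This does occur: take the $6$-cycle $(k,+)\mapsto(k,-)\mapsto(k+1,+)$, for which the square of the permutation is $(k,\varepsilon)\mapsto(k+1,\varepsilon)$. The corner $\varepsilon e_k+\varepsilon e_{k+1}\in E_{(k,\varepsilon)}$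 lies in $S_{(k+1,\varepsilon)}$, which is exactly the forbidden pair. The cure is to run the cycle in the other direction.

## A six-cycle on the squares and a bijection on the labels

From here on we fix all the choices. We use the names
$$[k,\varepsilon,\delta]:=\varepsilon e_k+\delta e_{k-1}\qquad(k\in\mathbb Z_3,\ \varepsilon,\delta\in\{+,-\})$$
for the twelve labels. In these names (1) reads
$$S_{(k,\varepsilon)}=\{[k,\varepsilon,+],[k,\varepsilon,-]\},\qquad E_{(k,\varepsilon)}=\{[k+1,+,\varepsilon],[k+1,-,\varepsilon]\}.$$

**Definition.** The block of a label $\ell$ is the unique square $F$ with $\ell\in S_F$. So the block of $[k,\varepsilon,\delta]$ is $(k,\varepsilon)$.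

For example, the corners of the square $(0,+)$ are $[0,+,\pm]$, of block $(0,+)$, and $[1,\pm,+]$, of blocks $(1,+)$ and $(1,-)$.

**The permutation $\sigma$.** Put
$$\sigma(k,+)=(k,-),\qquad \sigma(k,-)=(k-1,+).$$
Explicitly, $(0,+)\mapsto(0,-)\mapsto(2,+)\mapsto(2,-)\mapsto(1,+)\mapsto(1,-)\mapsto(0,+)$, a single $6$-cycle. Hence $\sigma$ has no fixed points and no $2$-cycles. Moreover
$$\sigma^2(k,\varepsilon)=(k-1,\varepsilon).\tag{5}$$
We keep $P_F=S_{\sigma F}$. The six sets $P_F$ partition $L$.

**The bijection $f$.** The corner $c\in E_F$ must be joined to one end of the path in square $F$, whose vertices have labels in $P_F$. We record the label of that end as $f(c)$, where $f:L\to L$ is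
$$f([k,\varepsilon,+])=[k-1,-,\varepsilon],\qquad f([k,\varepsilon,-])=[k+1,+,\varepsilon].$$
The following table shows, with $\eta$ an arbitrary sign, what this means square by square.

| $F$ | $S_F$ | $P_F=S_{\sigma F}$ | $f$ on $E_F$ |
|---|---|---|---|
| $(k,+)$ | $[k,+,\pm]$ | $[k,-,\pm]$ | $[k+1,\eta,+]\mapsto[k,-,\eta]$ |
| $(k,-)$ | $[k,-,\pm]$ | $[k-1,+,\pm]$ | $[k+1,\eta,-]\mapsto[k-1,+,\eta]$ |

For the second row, note that $k+2=k-1$ in $\mathbb Z_3$. Three properties are needed.

**Property (a).** $f$ maps $E_F$ bijectively onto $P_F$ for each $F$; in particular $f$ is a bijection of $L$.

The purpose is that the two corners $c,d$ of $E_F$ attach to the two different labels of $P_F$. The table proves it: as $\eta$ runs over the two signs, the image runs over both elements of $P_F$. Since the $E_F$ partition $L$ and the $P_F$ partition $L$, $f$ is a bijection.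

**Property (b).** $f(f(c))\neq c$ for every $c\in L$.

This will prevent two attaching edges from coinciding. We compute the four cases:

- $[k,+,+]\mapsto[k-1,-,+]\mapsto[k-2,-,-]$, whose first entry $k-2$ differs from $k$;
- $[k,-,+]\mapsto[k-1,-,-]\mapsto[k,+,-]\ne[k,-,+]$;
- $[k,+,-]\mapsto[k+1,+,+]\mapsto[k,-,+]\ne[k,+,-]$;
- $[k,-,-]\mapsto[k+1,+,-]\mapsto[k+2,+,+]$, whose first entry $k+2$ differs from $k$.

**Property (c).** Let $c\in E_F$ and let $B$ be the block of $c$. The block of $f(c)$ is $\sigma F$. Then $B\ne\sigma F$, and $\{B,\sigma F\}$ is not of the form $\{R,\sigma R\}$ for any square $R$.

This prevents the collision between attaching edges and hub–filler edges seen above. By (a), $f(c)\in P_F=S_{\sigma F}$, so its block is $\sigma F$. Let $F=(k,\varepsilon)$. Since $c=[k+1,\eta,\varepsilon]$ for some sign $\eta$, we have $B=(k+1,\eta)$, whereas $\sigma F$ has first entry $k$ or $k-1$. As $k+1$ is neither of these in $\mathbb Z_3$, $B\neq\sigma F$. Now suppose $\{B,\sigma F\}=\{R,\sigma R\}$. Either $R=B$ and $\sigma B=\sigma F$; then $B=F$, but the first entries $k+1$ and $k$ differ. Or $R=\sigma F$ and $B=\sigma^2F=(k-1,\varepsilon)$ by (5), but $k+1\ne k-1$ in $\mathbb Z_3$. Both are impossible.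

## Walecki zigzag paths on $2t$ points

It remains to order the fillers. In square $F$ and layer $r$ they are $P_F\times(\mathbb Z_t\setminus\{r\})$, that is, the $2t$ vertices of $P_F\times\mathbb Z_t$ minus the two of index $r$. As $r$ varies, we need edge-disjoint paths through these sets. We also need to know the ends of the paths: one with each label of $P_F$, at a predictable index. Zigzags do this. Let $t\ge2$.

**The zigzag.** For $0\le r\le t-1$ let $W_r$ be the sequence in $\mathbb Z_{2t}$
$$r,\ r+1,\ r-1,\ r+2,\ r-2,\ \dots,\ r+(t-1),\ r-(t-1),\ r+t .$$
It lists each element of $\mathbb Z_{2t}$ exactly once. Two consecutive terms are either $r-j,\ r+j+1$ with sum $2r+1$, or $r+j,\ r-j$ with sum $2r$. So every edge of the path $W_r$ has end-sum $2r$ or $2r+1$ modulo $2t$. For $r=0,\dots,t-1$ the sets $\{2r,2r+1\}$ are pairwise disjoint in $\mathbb Z_{2t}$. Therefore $W_r$ and $W_{r'}$ are edge-disjoint for $r\ne r'$.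

The ends of $W_r$ are $r$ and $r+t$. Delete them. What remains is a path $W_r^\circ$ with vertex set $\mathbb Z_{2t}\setminus\{r,r+t\}$ and $2t-3\ge1$ edges, whose ends are
$$r+1\quad\text{and}\quad r-(t-1)=(r+1)-t=(r+1)+t .$$
For $t=3$, $r=0$ the zigzag is $0,1,5,2,4,3$, and $W_0^\circ$ is $1,5,2,4$, with ends $1$ and $4=1+3$. For $t=2$ the zigzags are $0,1,3,2$ and $1,2,0,3$; together they use each edge of $K_4$ once, and $W_0^\circ$ and $W_1^\circ$ are the single edges $\{1,3\}$ and $\{2,0\}$.

**Transfer to the fillers.** Write $P_F=\{p_F,q_F\}$ and let $\varphi_F:\mathbb Z_{2t}\to P_F\times\mathbb Z_t$ be the bijection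
$$i\mapsto(p_F,i),\qquad i+t\mapsto(q_F,i)\qquad(0\le i<t).$$
Then $\varphi_F(m)$ has index $m\bmod t$, and $\varphi_F(m)$, $\varphi_F(m+t)$ have different labels. So $\varphi_F(W_r^\circ)$ is a path with vertex set $P_F\times(\mathbb Z_t\setminus\{r\})$, exactly the fillers of $F$ in layer $r$. Its two ends are $(p_F,r+1)$ and $(q_F,r+1)$, in some order. For fixed $F$, the paths $\varphi_F(W_r^\circ)$, $0\le r<t$, are pairwise edge-disjoint.

## Proof of Theorem 1

The lower bound is (3), and the case $t=1$ is the icosahedron of the first section. Let $t\ge2$.

**The layers.** For $r\in\mathbb Z_t$ (represented by $0\le r\le t-1$ where zigzags are concerned), let $G_r$ be the graph on $V=L\times\mathbb Z_t$ with the following edges: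

- (H) $(\ell,r)(\ell',r)$ for each edge $\ell\ell'$ of $\mathcal C$;
- (W) the edges of the paths $\varphi_F(W_r^\circ)$, for all six squares $F$;
- (S) $(a,r)(x,s)$ for all $F$, all $a\in S_F$, $x\in P_F$, and all $s\ne r$;
- (E) $(c,r)(f(c),r+1)$ for all $c\in L$.

To see a piece of it, let $t=2$, $r=0$ and $F=(0,+)$. The corners in cyclic order are $a=[0,+,+]$, $c=[1,+,+]$, $b=[0,+,-]$, $d=[1,-,+]$. The fillers are $[0,-,+]$ and $[0,-,-]$ with index $1$. As $f(c)=[0,-,+]$ and $f(d)=[0,-,-]$, the path across the square is
$$(c,0),\quad([0,-,+],1),\quad([0,-,-],1),\quad(d,0),$$
with two E-edges and one W-edge; the two middle vertices are joined to $(a,0)$ and $(b,0)$ by four S-edges.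

**Step 1: each $G_r$ is a planar triangulation, and all are isomorphic.** The purpose is to check that the edge list (H), (W), (S), (E) is the drawing described with hubs and fillers.

Draw $\mathcal C$ on the sphere with the vertices $(\ell,r)$. Take a square face $F$ with $S_F=\{a,b\}$, $E_F=\{c,d\}$ and corners $a,c,b,d$ in cyclic order. The two ends of $\varphi_F(W_r^\circ)$ have index $r+1$ and labels $p_F$, $q_F$; by (a) these labels are $f(c)$ and $f(d)$ in some order. Draw inside the square the path that starts at $(c,r)$, goes to $(f(c),r+1)$ by an E-edge, runs along $\varphi_F(W_r^\circ)$ to its other end $(f(d),r+1)$, and finishes at $(d,r)$ by an E-edge. It separates the square into a side containing $(a,r)$ and a side containing $(b,r)$. Join every interior vertex of the path to $(a,r)$ on one side and to $(b,r)$ on the other; these are S-edges. Writing the path as $v_0,v_1,\dots,v_m$ with $v_0=(c,r)$ and $v_m=(d,r)$, the square is now divided into the triangles $(a,r)v_jv_{j+1}$ and $(b,r)v_jv_{j+1}$. The edges from $(a,r)$ and $(b,r)$ to $v_0$ and $v_m$ are the sides of the square.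

Since the $P_F$ partition $L$, every vertex of index $\ne r$ is placed in exactly one square. Since each label lies in exactly one $E_F$, each E-edge is drawn once, and the S-, W- and H-edges are plainly drawn once each. No two drawn edges have the same pair of ends. Indeed, H-edges have two hub ends, W-edges two filler ends, and S- and E-edges one of each. A filler lies in just one square $F$, its S-edges go to hubs with labels in $S_F$, its E-edges to hubs with labels in $E_F$, and $S_F\cap E_F=\emptyset$. So $G_r$ is a simple plane graph on all of $V$ whose faces are all triangles: the eight triangles of $\mathcal C$ and those inside the squares.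

For $r,r'\in\mathbb Z_t$, map $(\ell,r)$ to $(\ell,r')$ and, in each square, map the $j$-th vertex of the path from $c$ to $d$ in $G_r$ to the $j$-th vertex of the path from $c$ to $d$ in $G_{r'}$. The drawings correspond, so $G_r\cong G_{r'}$.

**Step 2: the type of an edge can be read off from the edge.** The purpose is to show that edges of different types never coincide, even in different layers. Let the block of a vertex be the block of its label.

- A W-edge has both ends in $P_F\times\mathbb Z_t=S_{\sigma F}\times\mathbb Z_t$, so both ends lie in one block, $\sigma F$.
- An H-edge has ends of equal index. Its ends lie in different blocks, because the two labels of a set $S_F$ are not adjacent in $\mathcal C$.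
- An S-edge has ends of different indices. Its blocks are $F$ and $\sigma F$, so they form a pair $\{R,\sigma R\}$ with $R\ne\sigma R$.
- An E-edge has ends of different indices $r$ and $r+1$, because $t\ge2$. By (c), its two blocks are different and are not of the form $\{R,\sigma R\}$.

These descriptions exclude one another. W is the only type with both ends in one block; among the others, H is the only one with equal indices; and S and E are told apart by the pair of blocks.

**Step 3: within each type, the edge determines the layer.** Together with Step 2 this shows that the $G_r$ are pairwise edge-disjoint.

- H: the common index of the ends is $r$.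
- W: the common block $\sigma F$ determines $F$, as $\sigma$ is a permutation; and for fixed $F$ the paths $\varphi_F(W_r^\circ)$ with different $r$ are edge-disjoint.
- S: let the pair of blocks be $\{R,\sigma R\}$, where $R$ is the square whose corner $a$ is used. If also $\{R,\sigma R\}=\{R',\sigma R'\}$ with $R\ne R'$, then $R=\sigma R'$ and $R'=\sigma R$, so $\sigma^2R=R$. This is impossible, since $\sigma$ is a $6$-cycle. So the pair of blocks determines $R$. The blocks $R$ and $\sigma R$ are different, so exactly one end lies in block $R$, and its index is $r$.
- E: suppose $(c,r)(f(c),r+1)$ and $(c',r')(f(c'),r'+1)$ are the same edge and $r\ne r'$. Then $(c,r)\neq(c',r')$, so $(c,r)=(f(c'),r'+1)$ and $(c',r')=(f(c),r+1)$. Hence $c=f(c')=f(f(c))$, contradicting (b).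

In the last item, the index equations $r=r'+1$ and $r'=r+1$ give $2=0$ in $\mathbb Z_t$. So property (b) is really needed only for $t=2$; the argument with (b) covers every $t\ge2$ at once.

**Step 4: degrees.** This confirms (4) from the edge list. Let $(\ell,i)\in V$.

In layer $i$ it has $4$ H-edges. It has $2(t-1)$ S-edges, going to $P_F\times(\mathbb Z_t\setminus\{i\})$ for the unique $F$ with $\ell\in S_F$. It has one E-edge, with $c=\ell$; the other end of any E-edge of this layer has index $i+1\ne i$, so there are no further ones. It has no W-edges, since the paths in layer $i$ avoid index $i$. In total its degree is $2t+3$.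

In a layer $r\ne i$ it is an interior vertex of exactly one of the six paths drawn in the squares. It has $2$ neighbors along this path and $2$ S-neighbors, so its degree there is $4$.

By Step 3 the layers are edge-disjoint, so in $G=G^{(t)}:=\bigcup_rG_r$ its degree is $(2t+3)+4(t-1)=6t-1$.

**Conclusion.** $G^{(t)}$ is a simple $(6t-1)$-regular graph on $12t$ vertices and an edge-disjoint union of $t$ pairwise isomorphic spanning planar triangulations. Its thickness is exactly $t$, because a $(6t-1)$-regular union of $t$ planar graphs has thickness $t$. By (3) no smaller order is possible. This proves Theorem 1. $\blacksquare$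

For $t=1$ write $G^{(1)}$ for the icosahedron.

## Orders above $12t$: empty triangles and transversals

We turn to Theorem 2. Three of its claims are short. Since $6t-1$ is odd and $(6t-1)n$ is twice the number of edges, $n$ is even; and $n\ge12t$ by (3). Theorem 1 gives $12t\in N(t)$, so $\min N(t)=12t$. If $G'$ and $G''$ are $(6t-1)$-regular of thickness $t$, then combining the $r$-th layer of $G'$ with the $r$-th layer of $G''$ for each $r$ shows that their disjoint union is a union of $t$ planar graphs. It is $(6t-1)$-regular, hence of thickness exactly $t$. So $N(t)$ is closed under addition.

Disjoint unions of copies of $G^{(t)}$ only give multiples of $12t$. To reach other even numbers we need a way to add two extra vertices $u,v$. Each must get degree $6t-1$ without changing the other degrees, and each layer must stay planar. We set up the places where $u$ and $v$ will be attached.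

**Definition.** A layered graph is a $(6t-1)$-regular graph with a partition of its edges into $t$ spanning plane layers indexed by $\mathbb Z_t$, each with a fixed drawing on the sphere. A triangle of a layer is empty if one of the two open discs it bounds contains no part of that layer's drawing.

To see what emptiness excludes, draw the triangular bipyramid: a triangle with one apex inside and one apex outside, each joined to all three corners. The original triangle is not empty, since each of its discs contains an apex, while each of the six face triangles is empty.

**Definition.** A transversal of a layered graph is a family $(T_r)_{r\in\mathbb Z_t}$ of pairwise vertex-disjoint triangles such that $T_r$ is an empty triangle of layer $r$.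

**Example.** In $G^{(t)}$ let $\tau$ be one of the eight triangular faces of $\mathcal C$. In the drawing of $G_r$ only the squares of $\mathcal C$ were subdivided, so $\tau\times\{r\}$ is a face, hence an empty triangle of layer $r$. For different $r$ these triangles have different indices, so they are vertex-disjoint. Thus $(\tau\times\{r\})_r$ is a transversal. For $t=1$ it is a single face of the icosahedron. Two different triangles $\tau_1,\tau_2$ give edge-disjoint transversals, because each edge of $\mathcal C$ lies in only one triangular face.

## Inserting two vertices

Let $A,B,C$ be disjoint layered graphs with transversals $(T^A_r),(T^B_r),(T^C_r)$. We construct a layered graph on $V(A)\cup V(B)\cup V(C)\cup\{u,v\}$.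

**The operation.** In layer $r$, for each $X\in\{A,B,C\}$, the sphere minus the empty open disc of $T^X_r$ is a closed disc bounded by $T^X_r$ which contains the whole layer $X^r$. Redraw the three layers $A^r,B^r,C^r$ in the plane inside three disjoint closed discs with these boundary triangles, and place $u,v$ outside the discs. Write $T^X_r=xyz$. Attaching $X$ in layer $r$ means: delete $xy$ and $yz$, and add $ux,uy,vy,vz$.

- In each layer $r\ne0$, attach $A$, $B$ and $C$.
- In layer $0$, attach only $A$ and $B$, and add the edge $uv$.

The counting behind this: each attached graph gives $u$ two edges, so three attached graphs give six per layer. We need $6t-1$, one less than $6t$, so in one layer we trade two attaching edges for the single edge $uv$.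

**Step 1: each new layer is planar.** Stack the three discs vertically, with $u$ to the left and $v$ to the right. In each disc to be attached we may assume, after a homeomorphism and if necessary a reflection of the disc, that $x$ is its leftmost point, $y$ its lowest point and $z$ its rightmost point. Draw the edge from $u$ to $x$. Draw $uy$ just below it, following it to the disc and then running along the lower left boundary to $y$. Draw $vz$ and $vy$ as the mirror image from the right. Going around the disc the four arcs arrive in the order $u,u,v,v$ and end at $x,y,y,z$; they meet each other only at $u$, $v$ and $y$. Doing this for all discs to be attached creates no crossings, since the arcs of different discs lie at different heights until they gather at $u$ and $v$. In layer $0$ the disc of $C$ receives no arcs, and $uv$ is drawn over the top of all three discs.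

**Step 2: the result is simple and $(6t-1)$-regular, and its layers are edge-disjoint.** Attaching $X$ in layer $r$ deletes only edges of layer $r$. At $x$ one edge $xy$ is lost and $ux$ is gained; at $y$ two edges $xy,yz$ are lost and $uy,vy$ are gained; at $z$ one edge $yz$ is lost and $vz$ is gained. So the degrees of old vertices do not change. The new vertex $u$ gets $6$ edges in each of the $t-1$ layers $r\ne0$ and $4+1$ edges in layer $0$, in total
$$6(t-1)+4+1=6t-1,$$
and the same holds for $v$. No edge at $u$ is repeated. Within one layer its neighbors are distinct. In different layers its neighbors in $X$ belong to different triangles of the transversal of $X$, which are vertex-disjoint; and $uv$ is used only in layer $0$. The same holds for $v$. So the graph is simple and the layers are edge-disjoint.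

**Step 3: other transversals survive.** This is what allows the operation to be repeated. Let $X\in\{A,B,C\}$, and let $(T'_r)$ be a transversal of $X$ that is edge-disjoint from the one used, $(T_r)$. I claim that $(T'_r)$ is a transversal of the new layered graph.

The only edges removed from $X$ in layer $r$ are edges of $T_r$, so $T'_r$ keeps its three edges. Let $O$ and $O'$ be the empty open discs of $T_r$ and $T'_r$ in the old drawing of $X^r$. Both are faces of that drawing: each is a connected open set missing the drawing, and its boundary belongs to the drawing. If they were not disjoint they would be the same face, and then $T_r=T'_r$ as the common boundary, contrary to edge-disjointness. So $O'$ is disjoint from $O$, and after redrawing it lies inside the closed disc of $X$. Everything new in layer $r$, including the other two graphs, is drawn outside that closed disc except for the ends of arcs on its boundary. Hence $O'$ still contains no part of the drawing, and $T'_r$ is still empty. The triangles $T'_r$ are pairwise vertex-disjoint as before.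

## Proof of Theorem 2

It remains to show that $12tc+2j\in N(t)$ for $j\ge0$ and $c\ge 2j+1$, and to deduce the statement about large even $n$. Write $G=G^{(t)}$, and fix two different triangular faces $\tau_1,\tau_2$ of $\mathcal C$.

**Step 1: iterate the insertion.** We want a layered graph $H_i$ with $12t(2i+1)+2i$ vertices for each $i\ge0$. Let $H_0$ be a copy of $G$. Given $H_{i-1}$, apply the insertion to $A=H_{i-1}$ and two new copies $B,C$ of $G$, using in $B$ and in $C$ the transversal of $\tau_1$. In $A$ we use the following transversal:

- if $i=1$, the transversal of $\tau_1$ in $H_0$;
- if $i\ge2$, the transversal of $\tau_2$ in the copy $B$ that was added at step $i-1$.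

In the second case, step $i-1$ used the transversal of $\tau_1$ in that copy, and the transversal of $\tau_2$ is edge-disjoint from it. So it is a transversal of $H_{i-1}$ by Step 3 of the insertion. Each insertion adds $2\cdot12t+2$ vertices, so $H_i$ has $12t+i(24t+2)=12t(2i+1)+2i$ vertices.

**Step 2: pad with copies of $G$.** Let $j\ge0$ and $c\ge2j+1$. Add $c-(2j+1)\ge0$ disjoint copies of $G$ to $H_j$. The result is $(6t-1)$-regular, is a union of $t$ planar graphs, and has
$$12t(2j+1)+2j+12t\bigl(c-(2j+1)\bigr)=12tc+2j$$
vertices. As a $(6t-1)$-regular union of $t$ planar graphs it has thickness exactly $t$. So $12tc+2j\in N(t)$.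

**Step 3: all large even numbers.** Let $n\ge12t(12t-1)$ be even. Divide by $12t$: since $n$ and $12t$ are even, the remainder is even, and $n=12tc+2j$ with $0\le j\le 6t-1$. Then $c\ge 12t-1$, because $n\ge12t(12t-1)$, and
$$2j+1\le 2(6t-1)+1=12t-1\le c .$$
By Step 2, $n\in N(t)$. $\blacksquare$
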